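\title{The number of singular points of an irreducible affine plane curve}

\begin{abstract}
Let $C$ be an irreducible curve in the affine plane over an algebraically closed field of characteristic zero, let $s$ be the number of its singular points, and let $r$ be its rank, which over $\mathbb{C}$ is the rank of $H_1(C)$. We prove the Lin--Zaidenberg conjecture $s\le 2r+1$. More precisely, $3s+s'\le 6r+6$, where $s'$ is the number of unibranch singular points. The proof applies the orbifold Bogomolov--Miyaoka--Yau inequality to a compactification of the plane, with coefficient $1$ on the boundary and coefficient $\frac12$ on the curve. When the minimal model program of this pair ends in a Mori fiber space, we find a coordinate function of degree at most $3$ on $C$ and count singular points by projecting.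
\end{abstract}

\section{Singular points and the rank of a plane curve}\label{sec:intro}

Let $k$ be an algebraically closed field of characteristic zero, let $f\in k[x,y]$ be a nonconstant irreducible polynomial, and let $C=\{f=0\}\subset\mathbb{A}^2$. Let $g$ be the genus of the smooth projective model of $C$. The points of that model are the \emph{places} of $C$; a place is either centered at a point $P$ of $C$, and is then a \emph{branch} of $C$ at $P$, or it lies at infinity. Let $q_\infty+1$ be the number of places at infinity. Let $P_1,\dots,P_s$ be the singular points of $C$, let $q_i$ be the number of branches at $P_i$, let $s'$ be the number of \emph{unibranch} singular points (those with $q_i=1$), and put $q=\sum_i(q_i-1)$. The \emph{rank} of $C$ is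
\[
r=2g+q+q_\infty .
\]

For $k=\mathbb{C}$ the curve $C$ is obtained from a closed surface of genus $g$ by removing $q_\infty+1$ points and gluing, for each $i$, a set of $q_i$ points to one point; the rank $r$ is the rank of $H_1(C)$. A singular point with several branches contributes at least $1$ to $q$, so
\begin{equation}\label{eq:multibranch}
s-s'\le q\le r .
\end{equation}
Unibranch points, on the other hand, leave no trace in the topology of $C$, because the normalization is a homeomorphism near them. Any bound on their number in terms of $r$ must therefore come from the embedding in the plane. For $r=0$ such a bound is given by the following theorem, which we quote from \cite{UPE}.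

\begin{theorem}[Lin--Zaidenberg]\label{thm:LZ}
Let $C$ be an irreducible affine plane curve of genus zero with only one place at infinity, all of whose singular points are unibranch, and with at least one singular point. Then, up to an automorphism of the affine plane, $C$ is the curve $y^n=x^m$ for some coprime integers $n,m>1$.
\end{theorem}

Thus $r=0$ forces $s\le1$, and $y^2=x^3$ has $s=1$. For $r=1$ three singular points can occur.

\begin{example}\label{ex:quartic}
Let $C$ be the curve $x=2t+t^{-2}$, $y=2t^{-1}+t^2$, $t\in k^*$. The map $t\mapsto[t^2:2t^3+1:t^4+2t]$ from $\mathbb{P}^1$ to $\mathbb{P}^2$ is given by three quartic forms without common zero. It is birational onto its image, because $[k(t):k(x,y)]$ divides both $4$ and $[k(t):k(x)]=3$. So the image is a rational quartic, and the sum of the $\delta$-invariants of its points is $3$. Both $\dot x=2-2t^{-3}$ and $\dot y=2t-2t^{-2}$ vanish at the three points $t^3=1$, whose images $(3t,3t^2)$ are distinct. Each image is a singular point, so these are all the singular points of the quartic and each has $\delta=1$. A plane curve point with $\delta=1$ is a node or an ordinary cusp, and a node has no singular branch;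 so the three points are cusps. The places at infinity are $t=0$ and $t=\infty$. Hence $g=q=0$, $q_\infty=1$, $r=1$ and $s=s'=3$.
\end{example}

The values $s=1$ for $r=0$ and $s=3$ for $r=1$ suggest the bound $2r+1$. This is the Lin--Zaidenberg conjecture, as posed in \cite{UPE}: \emph{for every irreducible $f$ one has $s\le 2r+1$.} We prove it.

\begin{theorem}\label{thm:main}
For every irreducible affine plane curve over an algebraically closed field of characteristic zero, $s\le 2r+1$.
\end{theorem}

\begin{theorem}\label{thm:refined}
For every such curve, $3s+s'\le 6r+6$. Hence $s\le\frac{7r+6}{4}$.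
\end{theorem}

Example~\ref{ex:quartic} gives equality in $s\le 2r+1$ and in $3s+s'\le 6r+6$.

\begin{remark}\label{rem:hypotheses}
Both hypotheses are needed. The reducible curve $y\prod_{i=1}^n(x-i)=0$ in $\mathbb{C}^2$ is a tree of affine lines, so $H_1=0$, and it has $n$ nodes. In characteristic $p>0$ let $p\nmid e$ and consider $y^p=x^{pe+1}+x$. The right side is not a $p$-th power, so the curve is irreducible with function field $k(x^{1/p})$, whose places correspond bijectively to those of $k(x)$; thus $g=q=q_\infty=0$. The singular points lie over the zeros of the derivative $(x^e+1)^p$, so $s=e$.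
\end{remark}

Section~\ref{sec:dichotomy} reduces both theorems to a dichotomy, Proposition~\ref{prop:dichotomy}. Section~\ref{sec:idea} proves the dichotomy in the simplest situation and lists the three obstacles that Sections~\ref{sec:adjunction}--\ref{sec:rho} remove.

\section{Reduction to a dichotomy}\label{sec:dichotomy}

The polynomial $f$ is defined over the algebraic closure $k_0\subset k$ of the field generated by its coefficients. This field has finite transcendence degree over $\mathbb{Q}$, so it embeds in $\mathbb{C}$. Irreducibility and the numbers $g,s,s',q_i,q_\infty$ do not change under an extension of algebraically closed fields, since the normalization of the projective closure of $C$ is compatible with such an extension. So we take $k=\mathbb{C}$. Both theorems are trivial if $s=0$, and \emph{from now on $s\ge1$}, except in Lemma~\ref{lem:projection}.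

Let $e$ denote the topological Euler number, which is additive for decompositions of complex varieties into locally closed subvarieties. The description of $C$ by removing and gluing points gives
\begin{equation}\label{eq:euler}
e(C)=2-2g-(q_\infty+1)-q=1-r,\qquad e(\mathbb{C}^2\setminus C)=r .
\end{equation}

\subsection*{The cost of a singular point}
A singular point $P$ of $C$ is an \emph{ADE point} if in local analytic coordinates $C$ has one of the equations
\[
A_n:\ x^2+y^{n+1},\qquad D_n:\ x^2y+y^{n-1},\qquad E_6:\ x^3+y^4,\qquad E_7:\ x^3+xy^3,\qquad E_8:\ x^3+y^5,
\]
with $n\ge1$ for $A_n$ and $n\ge4$ for $D_n$. By the classification of Du Val singularities, these are exactly the singular points over which the surface $z^2=f$ has a Du Val singularity. That singularity is a quotient $\mathbb{C}^2/G_P$ by a finite subgroup $G_P\subset SL_2(\mathbb{C})$, which acts freely off the origin and has order $n+1$, $4(n-2)$, $24$, $48$, $120$ in the five cases. The other singular points of $C$ are called \emph{bad}. The \emph{cost} of a singular point is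
\[
w(P)=1-\frac1{|G_P|}\quad\text{if $P$ is ADE},\qquad w(P)=1\quad\text{if $P$ is bad}.
\]
The cheapest point is the node $A_1$, of cost $\frac12$. The equations of $D_n$, $E_7$ and of $A_n$ with $n$ odd factor, so the unibranch ADE types are $A_{2k}$, $E_6$, $E_8$, and the cheapest unibranch point is the cusp $A_2$, of cost $\frac23$. Therefore
\begin{equation}\label{eq:cost}
\sum_P w(P)\ \ge\ \tfrac23s'+\tfrac12(s-s')=\tfrac16(3s+s').
\end{equation}

\subsection*{Projections}
A \emph{variable} is a polynomial $u$ such that $\mathbb{C}[x,y]=\mathbb{C}[u,v]$ for some $v$. Its \emph{degree on $C$} is the degree $N$ of $f$ in $v$. For all but finitely many $c$ the polynomial $f(c,v)$ has degree $N$, so $N$ is the intersection number in $\mathbb{C}^2$ of $C$ with the line $u=c$ for general $c$.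

\begin{lemma}\label{lem:projection}
Let $u$ be a variable of degree $N$ on $C$. If $N\le1$, then $s=0$. If $N\ge1$, then $s\le r+N-1$.
\end{lemma}

\begin{proof}
If $N=0$, the irreducible polynomial $f$ is a constant multiple of some $u-c$, and $C$ is smooth. If $N=1$, then $f=a(u)v+b(u)$, and $a,b$ have no common zero because $f$ is irreducible. At a singular point $a=\partial f/\partial v=0$, and then $b=f-av=0$, which is impossible.

Let $N\ge1$ and $C_c=C\cap\{u=c\}$. Since $f$ is irreducible, its discriminant in $v$ is nonzero, so $u\colon C\to\mathbb{C}$ is an $N$-sheeted covering over the complement of a finite set. Additivity of $e$ and \eqref{eq:euler} give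
\[
1-r=e(C)=N-\sum_c\,(N-\#C_c).
\]
The polynomial $f(c,v)$ is nonzero (otherwise $u-c$ divides $f$ and $N=0$), has degree at most $N$, and has a multiple root at each singular point of $C$ on the line $u=c$. So $N-\#C_c$ is at least the number of singular points on that line, and $1-r\le N-s$.
\end{proof}

For example, $y^2=\prod_{i=1}^s(x-a_i)^3$ with distinct $a_i$ has $s$ cusps, $N=2$ for $u=x$, and $e=2-s$; so $s=r+1$, with equality in the lemma. The bound of the lemma is useful only when $N$ is small. The main result says that when the cost cannot be bounded by our method, a variable with small $N$ exists.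

\begin{proposition}\label{prop:dichotomy}
Let $k=\mathbb{C}$ and $s\ge1$. Then either
\begin{equation}\label{eq:costbound}
\sum_Pw(P)\le r+1,
\end{equation}
the sum being over all singular points of $C$, or some variable has degree $2$ or $3$ on $C$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:refined} from Proposition~\ref{prop:dichotomy}]
If $r=0$, then $g=q=q_\infty=0$, so Theorem~\ref{thm:LZ} applies: $s=s'=1$ and $3s+s'=4\le6$. Let $r\ge1$. If \eqref{eq:costbound} holds, then \eqref{eq:cost} gives $3s+s'\le6r+6$. Otherwise Lemma~\ref{lem:projection} gives $s\le r+2$, and $3s+s'\le4s\le4r+8\le6r+6$. By \eqref{eq:multibranch}, $s'\ge s-r$, so $4s-r\le 6r+6$; this is the second statement of Theorem~\ref{thm:refined}. Finally $s\le\frac{7r+6}4<2r+2$, so $s\le2r+1$.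
\end{proof}

Theorem~\ref{thm:LZ} is really needed only for $r=0$ and $N=3$, where Lemma~\ref{lem:projection} gives $s\le2$ instead of $s\le1$.

\begin{remark}\label{rem:equality}
If $s=2r+1$, then $8r+4\le7r+6$, so $r\le2$. Equality occurs for $r=0$ and $r=1$, as seen in Section~\ref{sec:intro}. We do not decide whether it occurs for $r=2$. A curve with $r=2$ and $s=5$ would have $3=s-r\le s'\le 18-15=3$, hence $q=2$ and $g=q_\infty=0$; since $s>r+2$, it would satisfy \eqref{eq:costbound}, and $3\cdot\frac23+2\cdot\frac12=3$ would force three points $A_2$ and two points $A_1$.
\end{remark}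

\section{The orbifold inequality and the model case}\label{sec:idea}

\subsection*{Pairs}
A \emph{pair} $(S,\Delta)$ consists of a normal surface $S$ and a divisor $\Delta=\sum a_i\Delta_i$ with rational $a_i\in[0,1]$ such that $K_S+\Delta$ is $\mathbb{Q}$-Cartier; $\lfloor\Delta\rfloor$ is the sum of the components with $a_i=1$. The pair is \emph{SNC at $p$} if $S$ is smooth at $p$ and the components of $\Delta$ through $p$ are at most two smooth transversal curves. For a proper birational morphism $h\colon S'\to S$ from a smooth surface write $h^*(K_S+\Delta)=K_{S'}+\Delta'$ with $h_*\Delta'=\Delta$. This assigns to every exceptional curve over $S$ a \emph{coefficient}, independent of the model on which the curve appears. The pair is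
\begin{itemize}
\item \emph{log canonical} (lc) if all exceptional coefficients are $\le1$;
\item \emph{plt} if all exceptional coefficients are $<1$, and \emph{klt} if moreover $\lfloor\Delta\rfloor=0$;
\item \emph{dlt} if at every point $p$ it is SNC or all exceptional curves over $p$ have coefficient $<1$.
\end{itemize}
These notions are local. Blowing up a smooth point at which $\Delta$ has multiplicity $\mu$ produces the coefficient $\mu-1$. At a crossing of two curves of coefficients $a,b\le1$ this is $a+b-1\le\min(a,b)$, and it equals $1$ only if $a=b=1$. By induction on blow-ups, an SNC pair is lc, and it is plt at every point that does not lie on two components of $\lfloor\Delta\rfloor$. In particular, a dlt pair is plt at such a point, and klt at points off $\lfloor\Delta\rfloor$.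

A surface is \emph{$\mathbb{Q}$-factorial} if every Weil divisor has a Cartier multiple. Then two distinct irreducible curves $D,R$ have a local intersection number at each common point $p$: if $mD$ has local equation $\varphi$, it is $\frac1m$ times the sum of the orders of $\varphi$ at the branches of $R$ at $p$. It is positive, and it is an integer if $p$ is a smooth point of the surface.

\begin{lemma}\label{lem:klt}
The pair $(\mathbb{C}^2,\frac12C)$ is klt at $P\in C$ if and only if $P$ is a smooth point or an ADE point of $C$.
\end{lemma}

\begin{proof}
Let $\tau\colon Z=\{z^2=f\}\to\mathbb{C}^2$. The surface $Z$ is normal because $f$ is reduced, and $K_Z=\tau^*(K_{\mathbb{C}^2}+\frac12C)$ by the ramification formula. By \cite[5.20]{KM}, $(\mathbb{C}^2,\frac12C)$ is klt at $P$ if and only if $(Z,0)$ is klt over $P$. On the hypersurface $Z$ the divisor $K_Z$ is Cartier, so exceptional coefficients are integers, and klt means that they are all $\le0$; that is, $Z$ is smooth or Du Val over $P$.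
\end{proof}

\subsection*{The inequality}
The orbifold Euler number $e_{\mathrm{orb}}(Y,\Delta)$ of an lc pair is $\sum_\omega\omega\cdot e(Y_\omega)$, where $Y_\omega$ is the set of points of weight $\omega$. The weights that we need are: $1$ at smooth points of $Y$ off $\Delta$; $1-a$ at smooth points of $Y$ that lie on exactly one component of $\Delta$, smooth there and of coefficient $a$; $0$ at points where the pair is lc and not klt; and $1/|\Gamma|$ at a klt point that is the quotient of $(\mathbb{C}^2,0)$ by its local orbifold group $\Gamma$, which means that locally $Y=\mathbb{C}^2/\Gamma$ and $\Delta$ is the branch divisor, with coefficient $1-\frac1j$ along a curve with ramification index $j$.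

\begin{theorem}[orbifold Bogomolov--Miyaoka--Yau inequality \cite{La}]\label{thm:BMY}
Let $(Y,\Delta)$ be an lc projective surface pair such that $K_Y+\Delta$ is nef and some positive multiple of it is effective. Then $(K_Y+\Delta)^2\le3e_{\mathrm{orb}}(Y,\Delta)$.
\end{theorem}

For coefficients $1-\frac1m$ with $m\le\infty$, the only ones used here, the inequality is also due to Kobayashi--Nakamura--Sakai and to Megyesi.

At an ADE point $P$ the map $\mathbb{C}^2\to\mathbb{C}^2/G_P\cong Z$ is, off the origin, the universal cover of the punctured germ of $Z$. So the involution $z\mapsto-z$ lifts, and the lifts together with $G_P$ form a group $\Gamma$ of order $2|G_P|$, an extension of $\mathbb{Z}/2$ by $G_P$. The quotient $\mathbb{C}^2/\Gamma$ is the germ of the plane at $P$, and the quotient map is ramified with index $2$ exactly along $C$. Hence $P$ has weight $1/(2|G_P|)$ in $(\mathbb{C}^2,\frac12C)$. For the node, $\Gamma=\{\pm1\}^2$ acts on the two coordinates and the weight is $\frac14$. For the cusp, $\Gamma=S_3$ permutes the roots of $t^3+xt+y$, the branch curve is the discriminant $4x^3+27y^2=0$, and the weight is $\frac16$.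

Put $W_0=\mathbb{C}^2\setminus\{\text{bad points}\}$. For a locally closed subset $V\subset W_0$ let $\varepsilon(V)$ be its Euler number with the weights of $(\mathbb{C}^2,\frac12C)$. By \eqref{eq:euler},
\begin{equation}\label{eq:eorb}
\varepsilon(W_0)=r+\tfrac12(1-r-s)+\sum_{P\ \mathrm{ADE}}\frac1{2|G_P|}=\tfrac12\Bigl[r+1-\sum_Pw(P)\Bigr].
\end{equation}
This identity is the reason for the coefficient $\frac12$. If all points of $C$ had the weight $\frac12$ of a smooth point, the total would be $\frac12(r+1)$; each singular point $P$ lowers it by $\frac12w(P)\ge\frac14$. So \eqref{eq:costbound} says exactly that $\varepsilon(W_0)\ge0$, and this is the kind of statement that Theorem~\ref{thm:BMY} provides.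

\subsection*{The model case}
Suppose that $C$ has degree $d\ge4$, that there are no bad points, and that $(\mathbb{P}^2,L+\frac12\bar C)$ is lc along the line at infinity $L$; the last condition holds, for instance, if $\bar C$ is transversal to $L$. The points of $L$ have weight $0$, so $e_{\mathrm{orb}}=\varepsilon(W_0)$. The divisor $2(K+L+\frac12\bar C)\sim(d-4)L$ is nef and effective. Theorem~\ref{thm:BMY} and \eqref{eq:eorb} give
\[
0\le\Bigl(\frac d2-2\Bigr)^2\le\frac32\Bigl[r+1-\sum_Pw(P)\Bigr],
\]
which proves \eqref{eq:costbound} in this case.

The quartic of Example~\ref{ex:quartic} is covered. At $t=0$ and at $t=\infty$ it is smooth and meets $L$ with multiplicity $2$. Blowing up such a point gives a curve of coefficient $1+\frac12-1=\frac12$, through one point of which $L$ and $\bar C$ pass with three distinct tangents in all. Blowing up that point gives the coefficient $1+\frac12+\frac12-1=1$ and an SNC configuration, so the pair is lc. Here $d=4$, $r+1=2$ and $\sum w(P)=3\cdot\frac23=2$: all three terms of the displayed inequalities are $0$.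

\subsection*{Three obstacles}
First, at a bad point the pair need not be lc: blowing up a point of multiplicity $5$ gives the coefficient $\frac32$. We resolve the bad points and give the exceptional curves coefficient $1$, hence weight $0$, which matches the cost $1$ in \eqref{eq:eorb}. Second, the pair need not be lc at infinity. Blowing up repairs this but destroys nefness. We restore nefness by the minimal model program, and we must show that $e_{\mathrm{orb}}$ does not increase along the way. Third, the program may end in a Mori fiber space, to which Theorem~\ref{thm:BMY} does not apply. The following example shows the kind of surface to expect.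

\begin{example}\label{ex:weighted}
Let $C$ be the curve $y^n=x^m$ with $1<n<m$ coprime. Compactify the plane to the weighted projective plane $\mathbb{P}(1,n,m)$, with $x$ of weight $n$ and $y$ of weight $m$, and let $B$ be the curve at infinity. Then $K\sim-(1+n+m)B$ and $\bar C\sim nmB$, so $K+B+\frac12\bar C\equiv(\frac{nm}2-n-m)B$. This is anti-ample exactly when $(n-2)(m-2)<4$, that is, for $n=2$ and for $(n,m)=(3,4),(3,5)$. These are the cases in which the origin is an ADE point, and also cases in which the variable $x$ has degree $n\le3$ on $C$. When the origin is bad, \eqref{eq:costbound} reads $1\le1$.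
\end{example}

\section{An adjunction inequality}\label{sec:adjunction}

The surfaces produced by the minimal model program are singular along the boundary, and the curves that we meet pass through the singular points in ways that we do not control. We need a lower bound for the degree of the log canonical divisor on such a curve that depends only on its genus, its number of places on the boundary and its singularities off the boundary. The bound comes from the connectedness theorem.

\begin{theorem}[{\cite[5.48]{KM}}]\label{thm:conn}
Let $S$ be a normal surface, $D\ge0$ a $\mathbb{Q}$-divisor with $K_S+D$ $\mathbb{Q}$-Cartier, $h\colon S'\to S$ a log resolution of $(S,D)$, and $h^*(K_S+D)=K_{S'}+\sum d_iD_i$. Then the intersection of $\mathcal{N}=\bigcup_{d_i\ge1}D_i$ with each fiber of $h$ is connected.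
\end{theorem}

Here a log resolution is a resolution on which the exceptional curves and the transform of $D$ form an SNC divisor. In \cite{KM} the conclusion is that $\mathcal{N}$ is connected in a neighborhood of every fiber. The form above is equivalent: the structure sheaf of $S$ surjects onto the direct image of that of the locus, and completing at $p$ shows that $\mathcal{N}\cap h^{-1}(p)$ cannot split into two pieces.

For an irreducible projective curve $R$ with normalization $\nu\colon R^\nu\to R$ let $g(R)$ be the genus of $R^\nu$, and for a closed set $D$ not containing $R$ let $n(R,D)=\#\nu^{-1}(R\cap D)$ be the number of places of $R$ centered on $D$.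

\begin{lemma}\label{lem:adj}
Let $S$ be a normal $\mathbb{Q}$-factorial projective surface and $B$ a reduced curve such that $S\setminus B$ is smooth. Let $R\subset S$ be an irreducible curve.
\begin{enumerate}
\item If $R\not\subset B$, then $(K_S+R+B)\cdot R\ge2g(R)-2+n(R,B)+\sum_{p\in R\setminus B}2\delta_p(R)$.
\item If $R\subset B$, then $(K_S+B)\cdot R\ge2g(R)-2+n(R,B-R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A=B$ in case (1) and $A=B-R$ in case (2), so that in both cases we must bound $(K_S+R+A)\cdot R$. Take a log resolution $h\colon S'\to S$ of $(S,R+A)$ that factors through the minimal resolution, and write $h^*(K_S+R+A)=K_{S'}+R'+D'$, where $R'\cong R^\nu$ is the transform of $R$ and $D'$ does not contain $R'$. By the projection formula and adjunction on $S'$,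
\[
(K_S+R+A)\cdot R=2g(R)-2+\sum_{a\in R'}d_a ,
\]
where $d_a$ is the local intersection number of $D'$ and $R'$ at $a$. The divisor $D'$ may have negative coefficients, so we examine the points $p=h(a)$ one at a time.

\emph{If $p\in A$, then $d_a\ge1$.} Let $\mathcal{N}$ be the union of the components of $R'+D'$ of coefficient $\ge1$. Suppose that $R'$ is the only component of $\mathcal{N}$ through $a$. Since $R'\cap h^{-1}(p)$ is finite, $a$ is an isolated point of $\mathcal{N}\cap h^{-1}(p)$, which is connected by Theorem~\ref{thm:conn}; so $\mathcal{N}\cap h^{-1}(p)=\{a\}$. But the transform of a component of $A$ through $p$ has coefficient $1$ and meets $h^{-1}(p)$, so it passes through $a$, a contradiction. Hence a component of $D'$ of coefficient $\ge1$ passes through $a$. By the SNC condition it is the only component of $D'$ through $a$, and it is transversal to $R'$.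

\emph{If $p\notin A$ in case (1), then $\sum_{h(a)=p}d_a=2\delta_p(R)$.} Here $S$ is smooth at $p$ and $h$ is a sequence of blow-ups. Blowing up a point of multiplicity $\mu$ on the transform of $R$ adds $\mu-1$ times the exceptional curve, which has intersection number $\mu$ with the new transform. The total is $\sum\mu(\mu-1)=2\delta_p(R)$, the sum being over $p$ and its infinitely near points.

\emph{If $p\notin A$ in case (2), then $\sum_{h(a)=p}d_a\ge0$.} Let $\sigma\colon\hat S\to S$ be the minimal resolution, and near $p$ write $\sigma^*(K_S+R)=K_{\hat S}+\hat R+T$ with $T$ exceptional. Each exceptional curve $F$ has $K_{\hat S}\cdot F\ge0$ by minimality and $\hat R\cdot F\ge0$, so $T\cdot F\le0$. An exceptional divisor with nonpositive degree on all exceptional curves is effective, because their intersection matrix is negative definite. So $T\ge0$. By the previous paragraph applied on $\hat S$, the sum $\sum_{h(a)=p}d_a$ equals the intersection number of $T$ and $\hat R$ over $p$ plus $2\delta$ of the points of $\hat R$ over $p$, and both terms are $\ge0$.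
\end{proof}

We shall use part (1) mostly through the following consequence, obtained by reading off when the right side is negative: \emph{if $R\not\subset B$, $R$ meets $B$ and $(K_S+R+B)\cdot R<0$, then $g(R)=0$, $n(R,B)=1$, $R\setminus B$ is smooth, and so $R\setminus B\cong\mathbb{A}^1$.}

\begin{lemma}\label{lem:node}
Let $(S,\Delta)$ be a dlt surface pair and $p$ a point on two components of $\lfloor\Delta\rfloor$. Then the pair is SNC at $p$; in particular, exactly two components of $\Delta$ pass through $p$.
\end{lemma}

\begin{proof}
Otherwise every exceptional curve over $p$ has coefficient $<1$. Take a log resolution on which the transforms of the components of $\lfloor\Delta\rfloor$ are disjoint over $p$. The locus of coefficient $\ge1$ meets the fiber over $p$ in a finite set with at least two points, contradicting Theorem~\ref{thm:conn}.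
\end{proof}

\section{A dlt model of the plane and the curve}\label{sec:model}

We recall the minimal model program (MMP) in the form that we use. Let $(S,\Delta)$ be a $\mathbb{Q}$-factorial dlt projective surface pair with a morphism to a base, which for us is a point or a surface birational to $S$. There is a sequence $S=S_0\to S_1\to\dots\to S_l$ over the base in which each step contracts one irreducible curve $R$ with $R^2<0$ and $(K_{S_i}+\Delta_i)\cdot R<0$ to a point and lowers the Picard number $\rho$ by $1$; here $\Delta_i$ is the image of $\Delta$. Each $(S_i,\Delta_i)$ is $\mathbb{Q}$-factorial and dlt \cite[3.44]{KM}. At the end, either $K_{S_l}+\Delta_l$ is nef over the base, or there is a \emph{Mori fiber space}: a morphism $S_l\to T$ over the base with connected fibers, $\dim T<2$, $\rho(S_l)=\rho(T)+1$, and $-(K_{S_l}+\Delta_l)$ ample on the fibers. Abundance holds: a nef $K+\Delta$ is semiample \cite{Fu}.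

Blow up $\mathbb{P}^2$ at points at infinity to obtain a smooth surface $X_\infty\supset\mathbb{C}^2$ such that $B\cup\bar C$ is SNC near the connected curve $B=X_\infty\setminus\mathbb{C}^2$. From now on $C$ also denotes the transform of $C$ on every model. We use the following fact twice.

\begin{lemma}\label{lem:basis}
If a normal projective surface contains $\mathbb{C}^2$ as an open subset, then the irreducible curves in the complement of $\mathbb{C}^2$ form a basis of its divisor class group.
\end{lemma}

\begin{proof}
They generate because $\mathbb{C}[x,y]$ is factorial. A relation among them is the divisor of a unit of $\mathbb{C}[x,y]$, which is a constant.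
\end{proof}

Let $X_0\to X_\infty$ be a log resolution of $C$ over the bad points only, with reduced exceptional divisor $E_0$. The pair $(X_0,B+E_0+\frac12C)$ is SNC except at the ADE points, where it is klt by Lemma~\ref{lem:klt}; so it is dlt. The resolution may contain superfluous curves, and we remove them before anything else by running the MMP over $X_\infty$. It cannot end in a Mori fiber space, since the morphism to the base is birational. Let $\pi\colon X\to X_\infty$ be the result, let $E$ be the divisor that is the image of $E_0$, and put
\[
B'=B+E,\qquad\Delta=B'+\tfrac12C .
\]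

\begin{lemma}\label{lem:model}
The pair $(X,\Delta)$ is $\mathbb{Q}$-factorial and dlt, and:
\begin{enumerate}
\item $(K_X+\Delta)\cdot R\ge0$ for every component $R$ of $E$;
\item $\pi$ is an isomorphism away from the bad points, and for each bad point $P$ the fiber $E_P=\pi^{-1}(P)$ is a nonempty union of components of $E$; so $B\cap E=\emptyset$ and $X\setminus B'=W_0$;
\item $\rho(X)$ is the number of components of $B'$;
\item every irreducible curve on $X$ that is not contained in $E$ meets $B$;
\item $e_{\mathrm{orb}}(X,\Delta)=\varepsilon(W_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}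
(1) holds because $K_X+\Delta$ is nef over $X_\infty$. For (2), the fiber $E_P$ is connected because $X_\infty$ is normal. If it were a point, $\pi$ would be an isomorphism over $P$, and $(X_\infty,\frac12C)$ would be dlt, hence klt, at $P$, contrary to Lemma~\ref{lem:klt}. So $E_P$ is a union of curves, and these are images of components of $E_0$. For (3), by Lemma~\ref{lem:basis} the number $\rho(X_0)$ is the number of components of $B+E_0$, and each step removes one component of $E_0$ and lowers $\rho$ by $1$. For (4), the image of the curve in $X_\infty$ is a complete curve, so it is not contained in $\mathbb{C}^2$, and $\pi$ is an isomorphism near $B$. For (5), the points of $B'$ lie on $\lfloor\Delta\rfloor$ and have weight $0$.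
\end{proof}

\section{The orbifold Euler number along the MMP}\label{sec:mmp}

Run the absolute MMP of $(X,\Delta)$:
\[
X=Y_0\to Y_1\to\dots\to Y_l=Y .
\]
Let $\psi_i\colon X\to Y_i$ be the composition, $\Delta_i$ the image of $\Delta$, and
\[
B_i=\lfloor\Delta_i\rfloor,\qquad W_i=Y_i\setminus B_i,\qquad I_i=\psi_i(B).
\]
For $i=l$ we write $\psi,\Delta_Y,B_Y,W_Y,I$. The danger is that a whole connected component of the boundary, of weight $0$, is contracted to a klt point of positive weight, or that a curve of negative weighted Euler number is removed from the interior. We show that neither happens.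

\begin{lemma}\label{lem:I}
The set $I_i$ is a nonempty union of components of $B_i$. Every irreducible curve on $Y_i$ that is not contained in $B_i$ meets $I_i$.
\end{lemma}

\begin{proof}
The components of $B$ span $\operatorname{Pic}X_\infty$, which contains a class of positive square, so their intersection matrix is not negative definite. The matrix is the same on $X$, which is isomorphic to $X_\infty$ near $B$. Hence $\psi_i$ does not contract all of $B$. So $I_i$ is connected and contains a curve, and therefore it is a union of curves; these are images of components of $B$. The second statement follows from Lemma~\ref{lem:model}(4).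
\end{proof}

An \emph{inner curve} is an irreducible curve on $X$ that is not contained in $B'\cup C$ and is contracted by $\psi$. Let $U_i\subset X$ be the union of the inner curves contracted by $\psi_i$.

\begin{proposition}\label{prop:mmp}
For every $i$:
\begin{enumerate}
\item[(a)] every curve contracted by $\psi_i$ is a component of $B$ or an inner curve; $U_i\cap E=\emptyset$, $\psi_i(U_i)\subset I_i$, and $U_i$ contains no ADE point;
\item[(b)] $\psi_i$ is an isomorphism near $E$, $B_i$ is the disjoint union of $I_i$ and $\psi_i(E)$, and $\psi_i$ maps $W_0\setminus U_i$ isomorphically onto $W_i$;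
\item[(c)] if $Y_i\to Y_{i+1}$ contracts an inner curve $R$, then $R\cap W_i$ is a closed curve in $\mathbb{C}^2$ isomorphic to $\mathbb{A}^1$;
\item[(d)] $e_{\mathrm{orb}}(Y_{i+1},\Delta_{i+1})\le e_{\mathrm{orb}}(Y_i,\Delta_i)$.
\end{enumerate}
\end{proposition}

\begin{proof}
First, (a) implies (b) for the same $i$. A fiber of $\psi_i$ is a point or a union of contracted curves, and by (a) the contracted curves lie in $B\cup U_i$ and are mapped into $I_i$. So $\psi_i^{-1}(I_i)=B\cup U_i$, and $\psi_i$ restricts to an isomorphism $X\setminus(B\cup U_i)\to Y_i\setminus I_i$. The source is a neighborhood of $E$. The components of $B_i$ are the images of the components of $B'$ that survive; those from $B$ form $I_i$ by Lemma~\ref{lem:I}, and those from $E$ all survive. Removing $E$ from the source and $\psi_i(E)$ from the target gives the last claim. Two consequences of (b) are that $Y_i$ is smooth off $B_i$, so Lemma~\ref{lem:adj} applies to $(Y_i,B_i)$, and that $e_{\mathrm{orb}}(Y_i,\Delta_i)=\varepsilon(W_0\setminus U_i)$.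

We prove (a) by induction; it is trivial for $i=0$. Assume (a) and (b) for $i$, and let $R\subset Y_i$ be the curve contracted next. By (b) there are four possibilities.

\emph{$R\subset\psi_i(E)$ is impossible.} Near $R$ the pair $(Y_i,\Delta_i)$ is isomorphic to $(X,\Delta)$, so $(K_{Y_i}+\Delta_i)\cdot R\ge0$ by Lemma~\ref{lem:model}(1).

\emph{$R\subset I_i$.} Then $R$ is a component of $B$ and $U_{i+1}=U_i$. So (a) holds for $i+1$, and (d) holds with equality.

\emph{$R=C$ is impossible.} We would have $(K_{Y_i}+B_i+C)\cdot C=(K_{Y_i}+\Delta_i)\cdot C+\frac12C^2<0$. The curve $C$ meets $B_i$, so by Lemma~\ref{lem:adj} it has one place on $B_i$ and is smooth off $B_i$. Now we use $s\ge1$. An ADE point lies in $W_i$ by (a) and (b) and is singular on $C$. If there is a bad point $P$, a branch of $C$ at $P$ is centered on $E_P$, so it is a place on $B_i$ in addition to a place at infinity. Either way we have a contradiction.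

\emph{$R$ is an inner curve.} Let $(R\cdot C)_{W_i}$ be the sum of the local intersection numbers at points of $W_i$, an integer with $0\le(R\cdot C)_{W_i}\le R\cdot C$. Since $R^2<0$, Lemma~\ref{lem:adj} gives
\[
0>(K_{Y_i}+\Delta_i)\cdot R+R^2\ \ge\ 2g(R)-2+n(R,B_i)+\sum_{p\in R\cap W_i}2\delta_p(R)+\tfrac12(R\cdot C)_{W_i}.
\]
By Lemma~\ref{lem:I}, $R$ meets $I_i$, so $n(R,B_i)\ge1$ and $R$ is contracted to a point of $I_{i+1}$. The inequality then forces $g(R)=0$, $n(R,B_i)=1$, $\delta_p=0$ on $W_i$, and $(R\cdot C)_{W_i}\le1$. Thus $R\cap W_i\cong\mathbb{A}^1$, and $R$ has a single place not centered in $W_i$. On $X$ the curve $R$ meets $B$, so this place is centered on $B$. It follows that $R$ misses $E$ on $X$ and that $R\cap W_i$ is closed in $\mathbb{C}^2$, which is (c). An ADE point lies in $W_i$, and if it lay on $R$ it would contribute at least $2$ to $(R\cdot C)_{W_i}$. So (a) holds for $i+1$. Finally $W_{i+1}=W_i\setminus R$. If $R\cap W_i$ misses $C$, then $\varepsilon(R\cap W_i)=e(\mathbb{A}^1)=1$. Otherwise it meets $C$ in one point, smooth on $C$, and $\varepsilon(R\cap W_i)=e(\mathbb{C}^*)+\frac12=\frac12$. In both cases $e_{\mathrm{orb}}$ decreases, which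 proves (d).
\end{proof}

\section{Nef models and fibrations over a curve}\label{sec:nef}

\begin{proposition}\label{prop:nef}
If $K_Y+\Delta_Y$ is nef, then \eqref{eq:costbound} holds.
\end{proposition}

\begin{proof}
By abundance a positive multiple of $K_Y+\Delta_Y$ is effective. Theorem~\ref{thm:BMY}, Proposition~\ref{prop:mmp}(d) and Lemma~\ref{lem:model}(5) give
\[
0\le(K_Y+\Delta_Y)^2\le3e_{\mathrm{orb}}(Y,\Delta_Y)\le3e_{\mathrm{orb}}(X,\Delta)=3\varepsilon(W_0),
\]
and \eqref{eq:eorb} finishes the proof.
\end{proof}

In the remaining cases $K_Y+\Delta_Y$ is negative on a moving family of curves. The plan is always the same: negativity of $K_Y+B_Y$ makes suitable curves affine lines in $\mathbb{C}^2$, the next theorem turns them into fibers of a variable, and the term $\frac12C$ bounds the degree of that variable on $C$.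

\begin{theorem}[Abhyankar--Moh, Suzuki]\label{thm:AMS}
If $u\in\mathbb{C}[x,y]$ is irreducible and $\{u=0\}\cong\mathbb{A}^1$, then $u$ is a variable.
\end{theorem}

\begin{proposition}\label{prop:fibration}
$Y$ is not a Mori fiber space over a curve.
\end{proposition}

\begin{proof}
Suppose that $Y\to T$ is one, and let $F=F_t$ be a general fiber. It avoids the singular points of $Y$ and the images of the curves contracted by $\psi$, and it is connected and smooth by generic smoothness. Since $F^2=0$ and $\Delta_Y\cdot F\ge0$, we have $2g(F)-2=K_Y\cdot F<0$; so $F\cong\mathbb{P}^1$ and $K_Y\cdot F=-2$. By Lemma~\ref{lem:I} the integer $B_Y\cdot F$ is at least $1$. From $-2+B_Y\cdot F+\frac12C\cdot F<0$ we get $B_Y\cdot F=1$ and $C\cdot F\le1$. The map $\psi$ is an isomorphism near $F$, so on $X$ the curve $F$ meets $B'$ in one point. That point lies on $B$ by Lemma~\ref{lem:model}(4), so $F$ misses $E$, and $F\cap\mathbb{C}^2\cong\mathbb{A}^1$ is closed in $\mathbb{C}^2$. By Theorem~\ref{thm:AMS} it is $\{u_t=0\}$ with $u_t$ a variable.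

These variables agree up to affine transformations. Fix $u=u_t$ and coordinates $(u,v)$. For another general $t'$ the fibers are disjoint, so the restriction of $u_{t'}$ to the line $u=0$ is a polynomial in $v$ without zeros, that is, a constant $c\ne0$. Then $u$ divides $u_{t'}-c$, which is a variable and hence irreducible, so $u_{t'}=c+\lambda u$ with $\lambda\in\mathbb{C}^*$. Thus infinitely many lines $u=\mathrm{const}$ have intersection number at most $1$ with $C$ in $\mathbb{C}^2$. So $u$ has degree $N\le1$ on $C$, and $s=0$ by Lemma~\ref{lem:projection}, a contradiction.
\end{proof}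

The last step uses the irreducibility of $f$: the reducible curve of Remark~\ref{rem:hypotheses} meets a general line $x=c$ once and has many singular points.

\section{Picard number one}\label{sec:rho}

\begin{proposition}\label{prop:rho}
If $\rho(Y)=1$ and $-(K_Y+\Delta_Y)$ is ample, then some variable has degree $2$ or $3$ on $C$.
\end{proposition}

Assume the hypotheses throughout this section. Every curve on $Y$ is numerically a positive multiple of an ample class, so it is ample and any two curves meet. By Proposition~\ref{prop:mmp}(b) the curves $\psi(E_P)$ are disjoint from $I$, so \emph{there are no bad points}: $E=\emptyset$, $X=X_\infty$ and $W_0=\mathbb{C}^2$.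

Let $\gamma$ be the number of inner curves. Each of the $l=\rho(X)-1$ steps contracts an inner curve or a component of $B$, and $\rho(X)$ is the number of components of $B$; so $B_Y$ has $1+\gamma$ components. A component $B_1$ of $B_Y$ meets the union of the others in at most one point, since otherwise Lemma~\ref{lem:adj}(2) gives
\[
(K_Y+\Delta_Y)\cdot B_1\ge(K_Y+B_Y)\cdot B_1\ge-2+2=0 .
\]
Two further components $B_2,B_3$ would both meet $B_1$, at different points by Lemma~\ref{lem:node}. Hence $\gamma\le1$.

\subsection*{Two boundary components}
We show that $\gamma=1$ is impossible. Suppose $B_Y=B_1+B_2$. The two curves meet in exactly one point $p_0$, where $Y$ is smooth and $B_Y$ is SNC by Lemma~\ref{lem:node}. By Proposition~\ref{prop:mmp} and Theorem~\ref{thm:AMS}, the inner curve meets $\mathbb{C}^2$ in $\{u=0\}$ for a variable $u$, and $W_Y=\mathbb{C}^2\setminus\{u=0\}$. We want the degree of $K_Y+B_Y$ on the closure $F_c$ of $\{u=c\}$. These curves all pass through $p_0$, so we first resolve the pencil in a way that preserves $K+B$.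

The function $u$ is a nonconstant unit on $W_Y$, so its divisor is a nonzero combination of $B_1$ and $B_2$. It is numerically trivial and the $B_i$ are ample, so after relabeling $\operatorname{div}_Y(u)=\alpha B_1-\beta B_2$ with $\alpha,\beta>0$. As $Y$ is normal, $u$ is regular off $B_2$ and $1/u$ is regular off $B_1$; so $u$ is a morphism to $\mathbb{P}^1$ off $p_0$, with value $0$ on $B_1\setminus p_0$ and $\infty$ on $B_2\setminus p_0$. Blow up $p_0$, and then repeatedly the node of the total boundary at which $u$ has orders of opposite signs. If these orders are $\alpha'>0$ and $-\beta'<0$, the new curve has order $\alpha'-\beta'$. If $\alpha'>\beta'$, the new node with opposite signs has orders $\alpha'-\beta'$ and $-\beta'$; if $\alpha'<\beta'$, it has orders $\alpha'$ and $\alpha'-\beta'$. In both cases the sum of the absolute values drops. So the process ends, at a step with $\alpha'=\beta'$, which produces a curve $H$ of order $0$. We obtain $h\colon\tilde Y\to Y$ and a morphism $u\colon\tilde Y\to\mathbb{P}^1$. Let $\tilde B$ be the reduced preimage of $B_Y$. Each blow-up is centered at a crossing of two curves of coefficient $1$ and gives the coefficient $1+1-1=1$,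 so $K_{\tilde Y}+\tilde B=h^*(K_Y+B_Y)$. Along every component of $\tilde B$ other than $H$ the function $u$ has nonzero order, so these components, and with them all singular points of $\tilde Y$, lie in the fibers over $0$ and $\infty$. The curve $H$ meets both of these fibers, so $u|_H$ is not constant.

For general $c$ the fiber $\tilde F_c$ lies in $W_Y\cup H$ and does not contain $H$, so it is the closure of $\{u=c\}\cong\mathbb{A}^1$. It is smooth by generic smoothness, hence $\tilde F_c\cong\mathbb{P}^1$ and $K_{\tilde Y}\cdot\tilde F_c=-2$. It meets $\tilde B$ in one point, which lies on $H$. So the map $u|_H\colon H\to\mathbb{P}^1$ has one point over general $c$ and has degree $1$, which means $\tilde B\cdot\tilde F_c=H\cdot\tilde F_c=1$. By the projection formula $(K_Y+B_Y)\cdot F_c=-2+1=-1$. Then $-1+\frac12C\cdot F_c<0$, so the degree $N$ of $u$ on $C$ satisfies $N\le C\cdot F_c<2$, and $s=0$ by Lemma~\ref{lem:projection}, a contradiction.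

\subsection*{One boundary component: the numerical invariants}
Now $\gamma=0$, and $Y$ is the disjoint union of $\mathbb{C}^2$ and an irreducible curve $B_Y$, which from here on we call $B$. The model is $\mathbb{P}(1,n,m)$ as in Example~\ref{ex:weighted}. We do not identify $Y$; we only show that it has the same numerical invariants and enough polynomials of small pole order.

No point lies on two components of $\lfloor\Delta_Y\rfloor=B$, so the dlt pair $(Y,B+\frac12C)$ is plt. Dropping the effective $\mathbb{Q}$-Cartier divisor $\frac12C$ does not raise coefficients, so $(Y,B)$ is plt. The local structure of such pairs is as follows.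

\begin{theorem}[{\cite[Ch.~16]{FA}}]\label{thm:plt}
Let $(S,B)$ be a plt surface pair with $B$ reduced, and $p\in B$. Then analytically at $p$ the pair is the quotient of $(\mathbb{C}^2,\text{axis})$ by a cyclic group of order $m_p$ acting freely off the origin, and $m_p=1$ if and only if $S$ is smooth at $p$. Consequently $B$ is smooth at $p$; the different of $B$ at $p$ is $1-\frac1{m_p}$; the local class group is $\mathbb{Z}/m_p$; the exceptional curve of the minimal resolution is a chain of smooth rational curves of determinant $m_p$; and the transform of $B$ meets only an end component of the chain, transversally.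
\end{theorem}

The determinant of a configuration of curves is the determinant of minus its intersection matrix, and is $1$ for the empty configuration. The statement on the different means that for projective irreducible $B$ one has $(K_S+B)\cdot B=2g(B)-2+\sum_p(1-\frac1{m_p})$.

All singular points of $Y$ lie on $B$; let $m_1,\dots,m_t\ge2$ be their orders. Since $(K_Y+B)\cdot B\le(K_Y+\Delta_Y)\cdot B<0$, we get $B\cong\mathbb{P}^1$ and
\begin{equation}\label{eq:different}
(K_Y+B)\cdot B=-2+\sum_{i=1}^t\Bigl(1-\frac1{m_i}\Bigr)<0 .
\end{equation}
Each term of the sum is at least $\frac12$, so $t\le3$.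

\begin{lemma}\label{lem:coprime}
$B^2=1/\prod_im_i$, and the $m_i$ are pairwise coprime.
\end{lemma}

\begin{proof}
Let $\sigma\colon\hat Y\to Y$ be the minimal resolution, $\hat B$ the transform of $B$, $M_i$ the intersection matrix of the $i$-th chain with the component meeting $\hat B$ placed first, and $M$ the intersection matrix of $\hat B$ and all the chains. By Lemma~\ref{lem:basis} these curves form a basis of $\operatorname{Pic}\hat Y$. On the smooth rational surface $\hat Y$ this lattice is unimodular of signature $(1,\rho-1)$, where $\rho=\rho(\hat Y)$, so $\det(-M)=(-1)^\rho(-1)^{\rho-1}=-1$. Let $m_i'\in\mathbb{Z}$ be the determinant of the $i$-th chain without its first component. By Cramer's rule the first diagonal entry of $(-M_i)^{-1}$ is $m_i'/m_i$. The coefficient vector $c_i$ of the $i$-th chain in $\sigma^*B$ solves $-M_ic_i=(1,0,\dots,0)$, so $B^2=\hat B\cdot\sigma^*B=\hat B^2+\sum_im_i'/m_i$. Eliminating the blocks $-M_i$ from $-M$ gives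
\[
-1=\det(-M)=\prod_im_i\cdot\Bigl(-\hat B^2-\sum_i\frac{m_i'}{m_i}\Bigr)=-B^2\prod_im_i .
\]
This is the first claim. Written as $\hat B^2\prod_im_i+\sum_im_i'\prod_{j\ne i}m_j=1$, it shows that no prime divides two of the $m_i$, since such a prime would divide every term on the left.
\end{proof}

By Lemma~\ref{lem:basis}, $\operatorname{Cl}(Y)=\mathbb{Z}[B]$. Write $K_Y+B\sim-\kappa B$ and $C\sim dB$ with integers $\kappa$ and $d\ge1$. By \eqref{eq:different} and Lemma~\ref{lem:coprime}, and by the ampleness of $-(K_Y+\Delta_Y)\equiv(\kappa-\frac d2)B$,
\begin{equation}\label{eq:kappa}
\kappa=\prod_im_i\cdot\Bigl(2-t+\sum_i\frac1{m_i}\Bigr),\qquad d<2\kappa .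
\end{equation}

\emph{The case $t=3$ does not occur.} Here \eqref{eq:different} reads $\sum1/m_i>1$. The solutions are $(2,2,j)$, $(2,3,3)$, $(2,3,4)$, $(2,3,5)$, and only the last is pairwise coprime. Then $\kappa=30(\frac{31}{30}-1)=1$, so $d=1$ and $C\cdot B=\frac1{30}$. But $C$ meets $B$ at some point $p$, and $m_pC$ is Cartier at $p$ with $m_p\in\{1,2,3,5\}$. So the local intersection number at $p$ is at least $\frac15$, a contradiction.

So $t\le2$. Choose two points $p_1,p_2\in B$ that include all singular points of $Y$, with orders $n\le m$, where the order $1$ is allowed. A point of order $1$ changes none of the formulas, so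
\begin{equation}\label{eq:nm}
B^2=\frac1{nm},\qquad\kappa=n+m,\qquad K_Y\sim-(n+m+1)B,\qquad d<2(n+m).
\end{equation}
For $n=m=1$ these are the invariants of $\mathbb{P}^2$ and a curve of degree $d<4$, the range excluded in the model case of Section~\ref{sec:idea}.

\subsection*{One boundary component: the variable}
The space $H^0(Y,\mathcal{O}_Y(jB))$ consists of the polynomials with pole order at most $j$ along $B$. On $\mathbb{P}(1,n,m)$ the coordinate $x$ has pole order $n$, and we look for its analog. We use two facts about a Weil divisor $D$ on a projective surface $Y$ with quotient singularities. Kawamata--Viehweg vanishing \cite[1-2-5]{KMM}: if $D-K_Y$ is ample, then $H^i(Y,\mathcal{O}_Y(D))=0$ for $i>0$. The singular Riemann--Roch formula (Reid, Blache):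
\[
\chi(\mathcal{O}_Y(D))=\chi(\mathcal{O}_Y)+\tfrac12D\cdot(D-K_Y)+\sum_pc_p(D),
\]
where $c_p(D)$ depends only on the class of $D$ in the local class group at $p$ and vanishes if $D$ is Cartier at $p$.

\begin{lemma}\label{lem:section}
$h^0(Y,\mathcal{O}_Y(nB))\ge2$.
\end{lemma}

\begin{proof}
Put $\chi(j)=\chi(\mathcal{O}_Y(jB))$. By \eqref{eq:nm},
\[
\chi(j)=\chi(\mathcal{O}_Y)+\frac{j^2+(n+m+1)j}{2nm}+c_1(j)+c_2(j),
\]
where $c_1(j)$ depends only on $j$ modulo $n$ and $c_2(j)$ only on $j$ modulo $m$. The unknown terms cancel in the combination $\chi(n)-\chi(0)-\chi(n-m)+\chi(-m)$. Indeed, $c_1(n)=c_1(0)$ and $c_1(n-m)=c_1(-m)$; $c_2(n)=c_2(n-m)$ and $c_2(0)=c_2(-m)$; the constant terms cancel, and so do the linear terms, as $n-(n-m)-m=0$. What remains is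
\[
\chi(n)-\chi(0)-\chi(n-m)+\chi(-m)=\frac{n^2-(n-m)^2+m^2}{2nm}=1 .
\]
For $j\ge-(n+m)$ the divisor $jB-K_Y\sim(j+n+m+1)B$ is ample, so $\chi(j)=h^0(\mathcal{O}_Y(jB))$. This applies to all four values of $j$. Hence $\chi(0)=1$, $\chi(-m)=0$ and $\chi(n-m)\ge0$, and $h^0(\mathcal{O}_Y(nB))=2+\chi(n-m)\ge2$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:rho}]
A nonconstant polynomial has pole order at least $1$ along $B$, since otherwise it is regular on the normal projective surface $Y$. Let $u$ be a nonconstant polynomial of minimal pole order $j$. By Lemma~\ref{lem:section}, $1\le j\le n$. For $c\in\mathbb{C}$ the polynomial $u-c$ has pole order $j$ as well. If $u-c$ were a product of two nonconstant polynomials, then $j\ge2j$, because pole orders add. So $u-c$ is irreducible. Let $F$ be the closure of $\{u=c\}$ in $Y$; then $F\sim jB$ and, by \eqref{eq:nm},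
\[
(K_Y+B+F)\cdot F=\frac{(j-n-m)j}{nm}<0 .
\]
The curve $F$ meets $B$, so $\{u=c\}\cong\mathbb{A}^1$ by Lemma~\ref{lem:adj}, and $u$ is a variable by Theorem~\ref{thm:AMS}. Its degree $N$ on $C$ satisfies, for general $c$,
\[
N\le F\cdot C=\frac{jd}{nm}\le\frac dm<\frac{2(n+m)}m\le4 .
\]
So $N\le3$, and $N\ge2$ by Lemma~\ref{lem:projection} because $s\ge1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dichotomy}]
The MMP of $(X,\Delta)$ ends with $K_Y+\Delta_Y$ nef, with a Mori fiber space over a curve, or with a Mori fiber space over a point. In the first case \eqref{eq:costbound} holds by Proposition~\ref{prop:nef}. The second case is excluded by Proposition~\ref{prop:fibration}. In the third case $\rho(Y)=1$ and $-(K_Y+\Delta_Y)$ is ample, and Proposition~\ref{prop:rho} gives a variable of degree $2$ or $3$ on $C$.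
\end{proof}

\begin{thebibliography}{KMM}

\bibitem[FA]{FA}
\emph{Flips and Abundance}, Ch.~16.

\bibitem[Fu]{Fu}
Fujino, \emph{Minimal model theory for log surfaces}.

\bibitem[KM]{KM}
Koll\'ar and Mori, 3.44, 5.20 and 5.48.

\bibitem[KMM]{KMM}
KMM, 1-2-5.

\bibitem[La]{La}
Langer, \emph{Logarithmic orbifold Euler numbers of surfaces with applications}, Proc. LMS \textbf{86} (2003).

\bibitem[UPE]{UPE}
\emph{Uniqueness of plane embeddings of special curves},
\texttt{http://www.ams.org/}\allowbreak\texttt{journals/}\allowbreak\texttt{proc/}\allowbreak\texttt{1996-124-04/}\allowbreak\texttt{S0002-9939-96-03254-6/}\allowbreak\texttt{S0002-9939-96-03254-6.pdf}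

\end{thebibliography}
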